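# Cyclic difference sets with as many multipliers as elements

## Sets of size $k$ stable under $k$ multiplications

Fix an integer $v\ge 4$ and a subgroup $H$ of the unit group $\mathbb Z_v^*$. It acts on $\mathbb Z_v$ by multiplication. The stabilizer of $d\in\mathbb Z_v$ consists of the $t\in H$ with $(t-1)d\equiv 0 \pmod v$, that is,
$$t\equiv 1 \pmod{v/\gcd(d,v)} .$$
So a unit has trivial stabilizer and an orbit of full size $|H|$. The orbit of $d$ can be shorter only when $d$ shares a factor with $v$.

Now let $D\subseteq\mathbb Z_v$ have exactly $k=|H|$ elements, and suppose $hD=D$ for all $h\in H$. Then $D$ is a union of $H$-orbits of total size $|H|$. If one element of $D$ has trivial stabilizer, its orbit already has $k$ elements and fills $D$, so $D=Hd$. Otherwise every element of $D$ is fixed by some $t\ne 1$ in $H$. This dichotomy drives the whole lecture.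

Here are two pictures to keep in mind. In $\mathbb Z_7$ take $H=\{1,2,4\}$ and $D=\{1,2,4\}$, a single full orbit. In $\mathbb Z_{21}$ take $\langle 2\rangle=\{1,2,4,8,16,11\}$ and
$$D=\{3,6,12\}\cup\{7,14\},$$
a union of two short orbits: the elements $3,6,12$ are fixed by $8$, and $7,14$ are fixed by $4$. The second set has five elements and a group of order six, so the sizes do not match exactly, but it shows what the second alternative looks like.

The purpose of this is a statement about difference sets. Both pictures are difference sets, and the groups shown are their multiplier groups. We shall prove that when a cyclic difference set has exactly as many multipliers as elements, the first alternative holds and $v$ is prime.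

## Difference sets, multipliers, and the two theorems

**Definition (difference set).** A subset $D\subseteq\mathbb Z_v$ of size $k$ is a cyclic $(v,k,\lambda)$-difference set if every nonzero element of $\mathbb Z_v$ occurs exactly $\lambda$ times among the differences $d_1-d_2$ with $d_1\ne d_2$ in $D$. It is nontrivial if $1<k<v-1$.

For $\{3,6,7,12,14\}\subset\mathbb Z_{21}$ the differences "larger minus smaller" are $3,4,9,11,1,6,8,5,7,2$. Their negatives are $18,17,12,10,20,15,13,16,14,19$. Each of $1,\dots,20$ appears once, so this is a $(21,5,1)$-difference set.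

**Definition (multiplier).** A unit $t\in\mathbb Z_v^*$ is a multiplier of $D$ if $tD=D+g$ for some $g\in\mathbb Z_v$. The multipliers form a subgroup $M\le\mathbb Z_v^*$, the multiplier group.

If $tD=D+g$, then $t(D+x)=(D+x)+g+(t-1)x$ and $t(uD)=uD+ug$. So translates of $D$ and multiples $uD$ by units have the same multiplier group as $D$. The shift $g$ need not vanish: for $D=\{0,1,3\}\subset\mathbb Z_7$ we have $2D=\{0,2,6\}=D+6$. The translate $D+1=\{1,2,4\}$ satisfies $2(D+1)=D+1$.

The source of the problem is the work "Difference Sets: Their Multipliers and Existence". The context it comes with is this: $|M|\le k$ holds for every cyclic difference set other than the translates of $\pm\{3,6,7,12,14\}$ in $\mathbb Z_{21}$. Equality occurs, for example, for the quadratic residues modulo a prime $p\equiv 3\pmod 4$, $p>3$. A result of Ho says that for parameters $(n^2+n+1,n+1,1)$ the equality $|M|=n+1$ forces $n$ even and $n^2+n+1$ prime. The conjecture to be proved or disproved is that $|M|=k$ always forces $v$ to be prime. It is true, and the proof uses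 none of these three facts.

**Theorem 1.** Let $D$ be a nontrivial cyclic $(v,k,\lambda)$-difference set with multiplier group $M$. If $|M|=k$, then $v$ is prime.

**Theorem 2.** For a nontrivial $(v,k,\lambda)$-difference set $D\subset\mathbb Z_v$ the following are equivalent:

- (a) $|M|=k$;
- (b) $k$ divides $|M|$;
- (c) $v=p$ is prime and $D=uH+x$ with $H\le\mathbb Z_p^*$ a subgroup of order $k$, $u\in\mathbb Z_p^*$, $x\in\mathbb Z_p$.

In this case $M=H$, $k$ is odd, $e=(p-1)/k$ is even, and $\lambda=(k-1)/e$.

The converse of Theorem 1 fails. The set $\{0,1,3,9\}\subset\mathbb Z_{13}$ is a $(13,4,1)$-difference set (differences $1,3,9,2,8,6$ and their negatives $12,10,4,11,5,7$) and it is fixed by $3$. Lemma 2 below shows $-1\notin M$. Since $\mathbb Z_{13}^*$ is cyclic of order $12$, a subgroup without $-1$ has odd order, so $M=\{1,3,9\}$ and $|M|=3<k$.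

Throughout the proof, $H\le M$ denotes a subgroup of order $k$. For Theorem 1 take $H=M$. If only $k\mid|M|$ is known, such an $H$ exists because $M$ is a finite abelian group.

## Character sums over $D$

Let $D$ be nontrivial and put $n=k-\lambda$. Counting all differences gives
$$k(k-1)=\lambda(v-1),\qquad k^2=n+\lambda v. \tag{1}$$
Since $1<k<v-1$, the first identity gives $\lambda\ge 1$ and $\lambda<k$. Also $\lambda=k-1$ would give $k=v-1$. Hence $1\le\lambda\le k-2$ and $2\le n<k$.

For a character $\chi$ of $\mathbb Z_v$ put $\chi(D)=\sum_{d\in D}\chi(d)$. If $\chi\ne1$, then $\sum_{g\neq0}\chi(g)=-1$, so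
$$|\chi(D)|^2=\sum_{d_1,d_2\in D}\chi(d_1-d_2)=k+\lambda\sum_{g\ne0}\chi(g)=n>0. \tag{2}$$
If $D+x=D$, then $x=0$, since a nonzero $x$ would occur $k>\lambda$ times as a difference. So for $t\in M$ there is a unique $g_t$ with $tD=D+g_t$. Writing $\chi^t(x)=\chi(tx)$, we get
$$\chi^t(D)=\chi(tD)=\chi(g_t)\chi(D). \tag{3}$$

We recall that for $m\mid v$ there are exactly $m$ characters trivial on the subgroup $m\mathbb Z_v$, namely those with $\chi^m=1$, and that an element lies in a subgroup as soon as every character trivial on the subgroup is trivial on the element.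

## A translate fixed by all multipliers

To use the orbit picture we need a translate with all shifts $g_t$ equal to $0$. For a single $t$, this means solving a linear equation for the translation, and (3) makes it solvable. The point is to do it for all $t$ at once.

**Lemma 1 (McFarland–Rice).** Some translate of $D$ satisfies $tD=D$ for all $t\in M$.

**Step 1: how the shifts behave.** This step collects the rules for $g_t$. From $stD=s(D+g_t)=D+g_s+sg_t$ we get
$$g_{st}=g_s+sg_t,\qquad\text{hence by symmetry}\qquad (s-1)g_t=(t-1)g_s . \tag{4}$$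
Replacing $D$ by $D+x$ replaces $g_t$ by $g_t+(t-1)x$. Next, $g_t\in(t-1)\mathbb Z_v$. Indeed, the characters trivial on $(t-1)\mathbb Z_v$ are those with $\chi^t=\chi$. For such $\chi\ne1$, (3) and $\chi(D)\ne0$ give $\chi(g_t)=1$.

**Step 2: reduction to one prime power.** This step lets us treat each prime separately. By the Chinese remainder theorem the components of $x$ can be chosen independently, so it suffices, for each $p^a$ exactly dividing $v$, to make the component $g^{(p)}_t\in\mathbb Z_{p^a}$ vanish for all $t\in M$ by a choice of the $p$-component of $x$. If $u\in M$ and $u\equiv1\pmod{p^a}$, then $g_u\in(u-1)\mathbb Z_v$ gives $g^{(p)}_u=0$. By $g_{tu}=g_t+tg_u$, the component $g_t^{(p)}$ depends only on the image of $t$ in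
$$I=\text{image of } M \text{ in } \mathbb Z_{p^a}^* .$$

**Step 3: $I$ cyclic.** Here one equation suffices. Let the image of $t_0$ generate $I$. As $g^{(p)}_{t_0}\in(t_0-1)\mathbb Z_{p^a}$, we can choose $x$ so that $g^{(p)}_{t_0}$ becomes $0$. By (4), $g^{(p)}$ vanishes on all powers of $t_0$, hence on $M$.

**Step 4: $I$ not cyclic.** Two generators are then needed, and (2) has to rule out an obstruction of order two. Since $\mathbb Z_{p^a}^*$ is cyclic for odd $p$ and for $p^a=2,4$, we have $p=2$, $a\ge3$, and $\mathbb Z_{2^a}^*=\{\pm1\}\times\langle5\rangle$. This group has exactly four solutions of $y^2=1$. A noncyclic abelian $2$-group has at least four, so $I$ contains all of them, in particular $-1$. As $\mathbb Z_{2^a}^*/\{\pm1\}$ is cyclic, $I$ is generated by $-1$ and the image of some $t_0\in M$. Let $\varepsilon\in M$ with $\varepsilon\equiv-1\pmod{2^a}$. As in Step 3 we may translate so that $g^{(2)}_\varepsilon=0$. Then (4) gives $-2g^{(2)}_{t_0}=(t_0-1)g^{(2)}_\varepsilon=0$, so $g^{(2)}_{t_0}\in\{0,2^{a-1}\}$. If it is $0$, then $g^{(2)}$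 vanishes on two elements whose images generate $I$, hence on $M$ by (4), and we are done.

Suppose $g^{(2)}_{t_0}=2^{a-1}$. Let $\chi$ be a character of order $2^a$; it factors through $\mathbb Z_{2^a}$. By (3), $\overline{\chi(D)}=\chi^\varepsilon(D)=\chi(g_\varepsilon)\chi(D)=\chi(D)$, so $\chi(D)$ is real and equals $\pm\sqrt n$. Moreover $n$ is a perfect square, because the character of order $2$ takes an integer value on $D$ whose square is $n$ by (2). So $\chi(D)$ is rational, hence fixed by the Galois automorphism $\zeta_{2^a}\mapsto\zeta_{2^a}^{t_0}$. But this automorphism sends $\chi(D)$ to $\chi^{t_0}(D)=\chi(g_{t_0})\chi(D)=-\chi(D)$. So $\chi(D)=0$, contradicting (2). $\square$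

Translating changes neither the parameters nor $M$. From now on $tD=D$ for all $t\in M$.

## Why $-1$ is never a multiplier

The next lemma supplies the arithmetic condition $2k\mid\varphi(v)$, which will dispose of small cases.

**Lemma 2.** $-1\notin M$. Hence $2k\mid\varphi(v)$, and in particular $k\le\varphi(v)/2$.

**Proof.** Suppose $-D=D$. For $a\ne0$ the number of $(x,y)\in D^2$ with $x+y=a$ is the number of ways to write $a=x-(-y)$ with $x,-y\in D$, so it is $\lambda$. Swapping $x$ and $y$ pairs off the solutions with $x\ne y$, so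
$$\lambda\equiv\#\{x\in D:2x=a\}\pmod 2 .$$

If $v$ is odd, $a=2x$ runs through all nonzero elements as $x$ does. So either all nonzero elements lie in $D$ or none does, and $k\ge v-1$ or $k\le1$, a contradiction.

If $v$ is even, an odd $a$ shows that $\lambda$ is even. For $2x\ne0$, the solutions of $2y=2x$ are $x$ and $x+v/2$, so $x\in D$ if and only if $x+v/2\in D$. The only elements not covered are $0$ and $v/2$. Hence the number of $x\in D$ with $x+v/2\in D$ is $k$ if $|D\cap\{0,v/2\}|$ is even and $k-1$ if it is odd. But this number is $\lambda\le k-2$, a contradiction.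

So $-1\notin H$, and $\langle H,-1\rangle\le\mathbb Z_v^*$ has order $2k$. $\square$

In the $\mathbb Z_{21}$ example, $M\supseteq\langle2\rangle$ has index at most $2$ in $\mathbb Z_{21}^*$, and $-1\notin M$, so $M=\langle 2\rangle$ has order $6>k=5$.

**The parameters with $k\le8$.** We try the question by hand in the smallest cases. This will also be used later. From $v-1=k(k-1)/\lambda$ with $1\le\lambda\le k-2$, the pairs $(k,v)$ with $k\le 8$ are among
$$(3,7),(4,13),(4,7),(5,21),(5,11),(6,31),(6,16),(6,11),(7,43),(7,22),(7,15),(8,57),(8,29),(8,15).$$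
(For $k=2$ no $\lambda$ is allowed.) If $M$ has a subgroup of order $k$, then $2k\mid\varphi(v)$. For the composite $v$ in the list this fails: $10\nmid12$ for $v=21$; $12\nmid8$ for $v=16$; $14\nmid10$ for $v=22$; $14\nmid8$ for $(7,15)$; $16\nmid36$ for $v=57$; $16\nmid8$ for $(8,15)$. So if $k\le8$, then $v$ is prime.

## One full orbit: $D=uH$ forces $v$ to be prime

Suppose that $D$ contains a unit $u$. Then $Hu\subseteq D$ and $|Hu|=k$, so $D=Hu$. Replacing $D$ by $u^{-1}D$, which is a difference set with the same parameters and the same multiplier group, we may assume $D=H$. Thus a subgroup of $\mathbb Z_v^*$ is itself a difference set. Suppose that $v$ is not prime. We look for a contradiction.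

**Step 1: comparing $D$ with its reduction modulo a prime.** This step shows that $H$ must map onto $\mathbb Z_p^*$ for every prime $p\mid v$. Put $w=v/p>1$. Let the image of $H$ in $\mathbb Z_p^*$ have order $h$ and the kernel order $c$, so $k=ch$. Each of the $h$ residue classes in the image contains exactly $c$ elements of $D$. Counting the nonzero differences lying in $p\mathbb Z_v$, and then all differences, we get
$$hc(c-1)=\lambda(w-1),\qquad ch(ch-1)=\lambda(pw-1).$$
The right side of the first equation is positive, so $c\ge2$. Dividing gives $\frac{ch-1}{c-1}=\frac{pw-1}{w-1}$, that is,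
$$h+\frac{h-1}{c-1}=p+\frac{p-1}{w-1}.$$
Hence $h-1\ge\frac{h-1}{c-1}>p-h$, so $2h>p+1$. As $h$ divides $p-1$ and exceeds $(p-1)/2$, we have $h=p-1$; then $2(p-1)>p+1$ shows $p>3$. Substituting $h=p-1$,
$$\frac{p-2}{c-1}=1+\frac{p-1}{w-1}>1,\qquad\text{so } c<p-1.$$

**Step 2: only one prime can occur.** A character sum now recovers $p$ from $k$ and $n$. For $\chi$ of order $p$, $\chi(D)=c\sum_{a\in\mathbb Z_p^*}\zeta_p^a=-c$ with $\zeta_p$ a primitive $p$-th root of unity. By (2), $n=c^2$, so $k=ch=\sqrt n\,(p-1)$. This holds for every prime $p\mid v$, so $p$ is determined by $k$ and $n$. Hence $v=p^a$ with $a\ge2$.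

**Step 3: the contradiction.** We compare orders. The number $c(p-1)=|H|$ divides $\varphi(v)=p^{a-1}(p-1)$, so $c\mid p^{a-1}$. As $c\ge2$, this gives $c\ge p$, contradicting $c<p-1$.

So if $D$ contains a unit $u$, then $v$ is prime and $D=Hu$.

## Short orbits, and two lemmas that measure them

It remains to exclude that $D$ contains no unit. One would like to finish by orbit counting alone: an invariant set of nonunits splits into short orbits, and perhaps this is incompatible with being a difference set. It is not. The set $\{3,6,12\}\cup\{7,14\}$ in $\mathbb Z_{21}$ is a difference set, contains no unit, and each of its elements is fixed by a nontrivial multiplier. So invariance and short stabilizer orbits cannot give the contradiction by themselves; the sizes must be used.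

The way past this is a conflict between two facts. If $d$ is fixed by $t\ne1$, then $d$ is divisible by $v/\gcd(t-1,v)$, and we shall see that this forces $\gcd(d,v)$ to be large for every $d\in D$. But by (2) a difference set is spread out rather evenly over residue classes, so $\gcd(d,v)$ should be small on average. Two lemmas make these statements quantitative.

**Lemma 3.** For $m\mid v$: $\ |D\cap m\mathbb Z_v|\le \frac km+\bigl(1-\frac1m\bigr)\sqrt n$.

**Proof.** By orthogonality, $|D\cap m\mathbb Z_v|=\frac1m\sum_{\chi^m=1}\chi(D)$. The trivial character contributes $k/m$, and each of the $m-1$ others contributes at most $\sqrt n/m$ in modulus. $\square$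

**Lemma 4.** If $1\ne t\in M$, then $f=\gcd(t-1,v)\le k+\sqrt n$.

**Proof.** The idea is to count translates of $D$ that are themselves invariant under $t$. Let $F=\{x:tx=x\}$. Then $F=y\mathbb Z_v$ with $y=v/f>1$. Let $z\notin F$. For $x\in F$ the translate $D+x$ is $t$-invariant, because $t(D+x)=D+tx=D+x$. So if it contains $z$, it contains both $z$ and $tz\ne z$. The number of all $x\in\mathbb Z_v$ for which $D+x$ contains both $z$ and $tz$ is the number of ways to write $tz-z$ as a difference in $D$, namely $\lambda$. Hence at most $\lambda$ elements $x\in F$ satisfy $z-x\in D$, that is, $|D\cap(z+F)|\le\lambda$. Summing over the $y-1$ nontrivial cosets of $F$ and using Lemma 3 with $m=y$,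
$$\Bigl(1-\frac1y\Bigr)(k-\sqrt n)\le k-|D\cap F|\le\lambda(y-1).$$
Dividing by $(y-1)/y$ gives $k-\sqrt n\le\lambda y$. Since $k^2-n=\lambda v$,
$$f=\frac vy\le\frac{\lambda v}{k-\sqrt n}=\frac{k^2-n}{k-\sqrt n}=k+\sqrt n.\qquad\square$$

Both lemmas are sharp for $D=\{3,6,7,12,14\}$, where $k=5$ and $n=4$. Lemma 3 with $m=3$ allows $\frac53+\frac23\cdot2=3$, and $D$ has exactly three multiples of $3$. Lemma 4 with $t=8$ has $f=\gcd(7,21)=7=5+2$.

## Large greatest common divisors when $D$ has no unit

From here on assume that $D$ contains no unit. We derive a contradiction. If $v$ were prime, then $D\subseteq\{0\}$, which is impossible; so $v$ is composite. By the list of parameters above, $k\ge9$.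

**Step 1: every $\gcd(d,v)$ is large.** This is the first half of the conflict. *Every $d\in D$ is fixed by some $1\ne t\in H$.* Otherwise $|Hd|=k$ and $D=Hd\subseteq g\mathbb Z_v$ with $g=\gcd(d,v)>1$. All differences are then multiples of $g$, so $1$ is not a difference, although $\lambda\ge1$. Now take such a $t$ and put $f=\gcd(t-1,v)$. From $(t-1)d\equiv 0\pmod v$ we get $(v/f)\mid d$, and Lemma 4 gives
$$\gcd(d,v)\ \ge\ \frac v{k+\sqrt n}\qquad(d\in D). \tag{5}$$

**Step 2: odd prime divisors.** This step shows that the prime $2$ can be ignored unless $8\mid v$, which will save us one prime in the sieve below. *Claim: if $8\nmid v$, every $d\in D$ is divisible by an odd prime divisor of $v$.* Let $v=2^am$ with $m$ odd and $a\le2$, and suppose $\gcd(d,m)=1$ for some $d\in D$. If $a=0$, then $d$ is a unit, a contradiction. Let $a\ge1$ and take $t\ne1$ in $H$ fixing $d$. Then $t\equiv1\pmod m$, and $t$ is odd. If $a=1$, this means $t=1$, a contradiction. If $a=2$, then $t\ne 1$ forces $t\equiv3\pmod4$, so $\gcd(t-1,v)=v/2$, and Lemma 4 gives $v/2\le k+\sqrt n$.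 But Lemma 2 gives $k\le\varphi(v)/2\le v/4$, so $\sqrt n<\sqrt k\le\sqrt v/2$. Thus $v/2<v/4+\sqrt v/2$, that is, $\sqrt v<2$, a contradiction.

Let $S$ be the set of odd primes dividing $v$ if $8\nmid v$, and the set of all primes dividing $v$ if $8\mid v$. Put $s=|S|$ and $C=2^s-1$. By Step 2 in the first case, and because $D$ has no unit in the second, no element of $D$ is coprime to $\prod_{p\in S}p$. In particular $s\ge1$.

## A sieve identity that bounds $k$ by the number of primes

**Step 3: $k<C^2$.** This step turns "no element of $D$ survives the sieve by $S$" into a bound for $k$. For a prime $p\mid v$ and $d\in\mathbb Z_v$,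
$$1_{p\nmid d}=\Bigl(1-\frac1p\Bigr)\Bigl(1-\frac1{p-1}\sum_{\mathrm{ord}\,\psi=p}\psi(d)\Bigr).$$
Indeed, the inner sum is $-1$ if $p\nmid d$ and $p-1$ if $p\mid d$. Multiply over $p\in S$. For $T\subseteq S$ write $e_T=\prod_{p\in T}p$; the products of one character of order $p$ for each $p\in T$ run once through the characters of order $e_T$. Summing over $d\in D$, where the product of indicators is always $0$, we get
$$0=\prod_{p\in S}\Bigl(1-\frac1p\Bigr)\Bigl[k+\sum_{\emptyset\ne T\subseteq S}\frac{(-1)^{|T|}}{\varphi(e_T)}\sum_{\mathrm{ord}\,\chi=e_T}\chi(D)\Bigr].$$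
For each of the $2^s-1$ sets $T$, there are $\varphi(e_T)$ characters of order $e_T$, so the average over them has modulus at most $\sqrt n$ by (2). Hence
$$k\le C\sqrt n,\qquad k^2\le C^2n<C^2k,\qquad k<C^2. \tag{6}$$
As $k\ge9$, we have $C>3$, so $s\ge3$.

The first inequality can be tested on $\{3,6,7,12,14\}$, which has no unit: there $S=\{3,7\}$, $C=3$, and $5\le 3\cdot2$.

## The average of $\log\gcd(d,v)$ and a bound for $v$

**Step 4: $v$ is bounded in terms of $s$.** Here the two halves of the conflict meet. Write $p^a\,\|\,v$ if $p^a$ exactly divides $v$, and put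
$$L=\sum_{p^a\|v}\log p\sum_{j=1}^ap^{-j},\qquad\rho=\frac{\sqrt n}k<\frac1{\sqrt k}.$$
If the elements of $D$ were perfectly spread, $L$ would be the average of $\log\gcd(d,v)$. By Lemma 3 the truth is not much larger:
$$\sum_{d\in D}\log\gcd(d,v)=\sum_{p^a\|v}\sum_{j=1}^a\log p\,|D\cap p^j\mathbb Z_v|\le kL+\sqrt n\,(\log v-L),$$
where we used $\sum_{p^a\|v}a\log p=\log v$. On the other hand, (5) says that each term on the left is at least $\log v-\log(k(1+\rho))$. Dividing by $k$,
$$\log v-\log(k(1+\rho))\le L+\rho(\log v-L),\qquad\text{i.e.}\qquad\log v-L\le\frac{\log(k(1+\rho))}{1-\rho}.$$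
The right side increases with $\rho$, and $\rho<1/\sqrt k$. With $x=\sqrt k$ the value at $\rho=1/x$ is $\frac{x}{x-1}\log(x^2+x)$. So, with
$$\tau(x)=(x^2+x)^{x/(x-1)},$$
we have $v<e^L\tau(\sqrt k)$.

The function $\tau$ is increasing for $x\ge3$. Indeed,
$$(x-1)^2(\log\tau)'(x)=\frac{(x-1)(2x+1)}{x+1}-\log(x^2+x)=\Bigl(2x-3+\frac2{x+1}\Bigr)-\log(x^2+x).$$
At $x=3$ this is $3.5-\log12>3.5-2.49>0$. For $x\ge3$ its derivative $2-\frac2{(x+1)^2}-\frac1x-\frac1{x+1}$ is at least $2-\frac18-\frac7{12}>0$. Since $3\le\sqrt k<C$ by (6),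
$$v<e^L\,\tau(C),\qquad C=2^s-1. \tag{7}$$

The bound (6) is needed here. Since $\tau(x)/x^2\to1$ as $x\to\infty$, the inequality $v<e^L\tau(\sqrt k)$ alone says roughly $v<e^Lk$, which is compatible with $2k\le\varphi(v)$. But (7) bounds $v$ in terms of $s$, whereas $v$ is at least a product of about $s$ distinct primes.

Besides (7) we shall use
$$9\le k<C^2,\qquad k\mid\varphi(v)/2,\qquad(v-1)\mid k(k-1), \tag{8}$$
from the list of small parameters, (6), Lemma 2 and (1). In particular, a prime $q\mid v-1$ divides $k$ or $k-1$, so $v-1$ has no prime factor $\ge C^2$.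

## Numerical values of $\tau$ and $e^L$

**Step 5: the constants.** This step prepares the numbers for (7).

- $\tau(7)=56\cdot56^{1/6}<56\cdot1.957<109.6$, since $1.957^3>7.495$ and $7.495^2>56.1$.
- $\tau(15)=240\cdot240^{1/14}<240\cdot1.4795<355.1$, since $1.4795^7>15.51$ and $15.51^2>240.5$.
- $\tau(31)=992\cdot992^{1/30}<992\cdot1.259<1249$, since $1.259^3>1.9956$, and $1.9956^{10}>251.4\cdot3.982>1001$ (using $1.9956^2>3.982$, $3.982^2>15.856$, $15.856^2>251.4$).
- $\tau(63)=4032\cdot4032^{1/62}<8064$, since $2^{62}>4032$.

The number $e^L$ is a product over the primes dividing $v$. An odd prime $p$ contributes less than $p^{1/(p-1)}$. This decreases in $p$, because $\frac{\log x}{x-1}$ has derivative of the sign of $1-\frac1x-\log x<0$ for $x>1$. So $r$ distinct odd primes contribute at most what the $r$ smallest odd primes would give in these bounds. The prime $2$ contributes $2^{1/2}<1.4143$ if $2\,\|\,v$, $2^{3/4}<1.682$ if $4\,\|\,v$, and less than $2$ if $8\mid v$. Raising to the relevant power one checks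
$$3^{1/2}<1.73206,\quad5^{1/4}<1.49535,\quad7^{1/6}<1.38309,\quad11^{1/10}<1.27099,\quad13^{1/12}<1.23831$$
(for instance $1.49535^2>2.23607$ and $2.23607^2>5$; $1.38309^6>7.00007$; $1.27099^{10}>11.0007$; $1.23831^{12}>13.0002$). So the product of $p^{1/(p-1)}$ over $\{3,5\}$, $\{3,5,7\}$, $\{3,5,7,11\}$, $\{3,5,7,11,13\}$ is less than
$$2.5902,\quad3.5824,\quad4.5531,\quad5.639$$
respectively.

**Step 6: a list of primes.** The case analysis uses the primality of some numbers $v-1$ or of their factors. We check them by trial division up to the square root. None of the following is divisible by $2,3,5$; the remainders modulo $7,11,13,17,\dots$ are as follows.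

- $9239$ (moduli $7,\dots,89$): $6,10,9,8,5,16,17,1,26,14,37,27,17,35,28,60,9,41,75,26,72$.
- $839$ (to $23$): $6,3,7,6,3,11$.
- $1319$ (to $31$): $3,10,6,10,8,8,14,17$.
- $1559$ (to $37$): $5,8,12,12,1,18,22,9,5$.
- $1847$ (to $41$): $6,10,1,11,4,7,20,18,34,2$.
- $2039$ (to $43$): $2,4,11,16,6,15,9,24,4,30,18$.
- $659$ (to $23$): $1,10,9,13,13,15$.
- $577$ (to $23$): $3,5,5,16,7,2$.
- $509$: $5,3,2,16,15$; $503$: $6,8,9,10,9$; $479$: $3,6,11,3,4$; $461$: $6,10,6,2,5$; $439$: $5,10,10,14,2$; $419$: $6,1,3,11,1$; $389$: $4,4,12,15,9$ (all to $19$).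
- $359$: $2,7,8,2$; $311$: $3,3,12,5$ (to $17$).
- $263$: $4,10,3$; $239$: $1,8,5$; $229$: $5,9,8$ (to $13$).

The remaining primes that occur are below $200$.

## Six or more primes in $S$

**Step 7: $s\ge6$ is impossible.** We show that $ve^{-L}$ outgrows $\tau(2^s-1)$. Let $\psi(p)=p^{(p-2)/(p-1)}$, which increases with $p$ because $\log\psi(p)=\bigl(1-\frac1{p-1}\bigr)\log p$. Let $q_j$ be the $j$-th odd prime and $\Psi_j=\prod_{i\le j}\psi(q_i)$. An odd $p^a\,\|\,v$ contributes to $ve^{-L}$ more than $p^{a-1/(p-1)}\ge\psi(p)$. The prime $2$, if it divides $v$ exactly $a$ times, contributes $2^{a-1+2^{-a}}$, which is at least $1$, and at least $4$ if $a\ge3$.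

If $8\mid v$, there are $s-1$ odd primes and $ve^{-L}\ge4\Psi_{s-1}$. If $8\nmid v$, there are $s$ odd primes and $ve^{-L}\ge\Psi_s\ge4\Psi_{s-1}$, since $\psi(q_s)\ge\psi(7)=7^{5/6}>5$ (because $7^5=16807>15625=5^6$). So in all cases $ve^{-L}\ge4\Psi_{s-1}$, and by (7) it suffices to show $4\Psi_{s-1}>\tau(2^s-1)$ for all $s\ge6$.

For $s=6$: $3\cdot5\cdot7\cdot11\cdot13=15015$, so $4\Psi_5>4\cdot15015/5.639>10000>8064>\tau(63)$.

When $s\ge6$ increases by one, the left side is multiplied by $\psi(q_s)\ge\psi(17)=17/17^{1/16}>17/2>8$. For the right side write $\tau(x)=(x^2+x)\cdot(x^2+x)^{1/(x-1)}$. The second factor is decreasing for $x\ge3$, because the derivative of $\frac{\log(x^2+x)}{x-1}$ has the sign of $\frac{(2x+1)(x-1)}{x^2+x}-\log(x^2+x)$, and $\frac{(2x+1)(x-1)}{x^2+x}<2<\log12\le\log(x^2+x)$. So $\tau(2^s-1)$ is multiplied by at most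
$$\frac{(2^{s+1}-1)2^{s+1}}{(2^s-1)2^s}=4+\frac2{2^s-1}<5 .$$
By induction $4\Psi_{s-1}>\tau(2^s-1)$ for all $s\ge6$, contradicting (7).

## Five primes and four primes in $S$

**Step 8: $s=5$ is impossible.** Here $C=31$, so $k\le960$. Only two values of $v$ survive (7).

If $8\nmid v$, there are five odd primes and $ve^{-L}\ge\Psi_5>15015/5.639>2600>1249>\tau(31)$, contradicting (7).

If $8\mid v$, there are four odd primes, and $v<2(4.5531)(1249)<11375$, so $v/8\le1421$. The smallest products of four distinct odd primes are $1155=3\cdot5\cdot7\cdot11$, $1365=3\cdot5\cdot7\cdot13$, and then numbers at least $1785$; proper multiples are at least $2310$. So $v\in\{9240,10920\}$.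

- $v=9240$: $v-1=9239$ is prime and exceeds $960$.
- $v=10920$: $v-1=61\cdot179$, and $\varphi(v)/2=1152=2^73^2$, so $k\mid1152$. Thus $179\nmid k$, hence $179\mid k-1$ and $k\in\{180,359,538,717,896\}$. None of these divides $1152$.

**Step 9: $s=4$ is impossible.** Here $C=15$, so $k\le224$.

*$8\nmid v$, four odd primes.* If $v$ is odd, $v<4.5531\cdot355.1<1617$, so $v\in\{1155,1365\}$.

- $v=1155$: $1154=2\cdot577$, and $577>224$ is prime.
- $v=1365$: $1364=4\cdot11\cdot31$ and $k\mid\varphi(v)/2=288$. So $31\mid k-1$ and $k\in\{32,63,94,125,156,187,218\}$. Only $32$ divides $288$, but $11\nmid32\cdot31$.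

If $2\,\|\,v$: $v<1617\cdot1.4143<2310=2\cdot1155$, impossible. If $4\,\|\,v$: $v<1617\cdot1.682<4620=4\cdot1155$, impossible.

*$8\mid v$, three odd primes.* $v<2(3.5824)(355.1)<2545$, so $v/8\le318$. The integers up to $318$ with exactly three odd prime divisors are $3\cdot5\cdot q$ for $q=7,11,13,17,19$, then $3\cdot7\cdot11$, $3\cdot7\cdot13$, $9\cdot5\cdot7$ and $2\cdot3\cdot5\cdot7$. So
$$v/8\in\{105,165,195,210,231,255,273,285,315\}.$$

- $v=840,1320,1560,1848,2040$: $v-1=839,1319,1559,1847,2039$ are primes $>224$.
- $v=1680$: $1679=23\cdot73$, $k\mid192$. So $73\mid k-1$ and $k\in\{74,147,220\}$; none divides $192$.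
- $v=2184$: $2183=37\cdot59$, $k\mid288$. So $59\mid k-1$ and $k\in\{60,119,178\}$; none divides $288$.
- $v=2280$: $2279=43\cdot53$, $k\mid288$. So $53\mid k-1$ and $k\in\{54,107,160,213\}$; none divides $288$.
- $v=2520$: $2519=11\cdot229$, and $229>224$ is prime.

## Three primes in $S$

**Step 10: $s=3$ is impossible.** Here $C=7$, so $9\le k\le48$. In each item below, the admissible $k$ are the divisors of $\varphi(v)/2$ in this range, and we exhibit a divisor of $v-1$ that contradicts (8). Recall that a prime factor $>48$ of $v-1$ is already a contradiction.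

*$v$ odd, three primes.* $v<3.5824\cdot109.6<393$. The odd numbers below $393$ with exactly three prime divisors are $3\cdot5\cdot q$ with $q=7,11,13,17,19,23$, then $3\cdot7\cdot q$ with $q=11,13,17$, then $9\cdot5\cdot7$ and $5\cdot7\cdot11$. So
$$v\in\{105,165,195,231,255,273,285,315,345,357,385\}.$$

- $195,255,285,315,357$: $v-1$ has the prime factor $97,127,71,157,89$ respectively.
- $105$: $k\in\{12,24\}$, $13\mid v-1$, $13\nmid k(k-1)$.
- $165$: $k\in\{10,20,40\}$, $41\mid v-1$, $41\nmid k(k-1)$.
- $231$: $k\in\{10,12,15,20,30\}$, $23\mid v-1$, $23\nmid k(k-1)$.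
- $273$: $272=16\cdot17$, $k\in\{9,12,18,24,36\}$; $17\mid k(k-1)$ only for $k=18$, and $16\nmid18\cdot17$.
- $345$: $344=8\cdot43$, $k\in\{11,22,44\}$; $43\mid k(k-1)$ only for $k=44$, and $8\nmid44\cdot43$.
- $385$: $384=2^7\cdot3$, and as $k,k-1$ are coprime, $2^7$ divides $k$ or $k-1$, impossible for $9\le k\le48$.

*$2\,\|\,v$, three odd primes.* $v<393\cdot1.4143<556$, so $v/2\le277$ and, by the previous list, $v\in\{210,330,390,462,510,546\}$.

- $210$: $k\in\{12,24\}$, $209=11\cdot19$, $19\nmid k(k-1)$.
- $330$: $k\in\{10,20,40\}$, $329=7\cdot47$, $47\nmid k(k-1)$.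
- $390,462,510$: $v-1=389,461,509$ are primes.
- $546$: $545=5\cdot109$.

*$4\,\|\,v$, three odd primes.* $v<393\cdot1.682<662$, so $v\in\{420,660\}$, and $419$, $659$ are primes.

*$8\mid v$, two odd primes.* $v<2(2.5902)(109.6)<568$, so $v/8\le70$. The integers up to $70$ with exactly two odd prime divisors give
$$v/8\in\{15,21,30,33,35,39,42,45,51,55,57,60,63,65,66,69,70\}.$$

- $v=168,240,264,312,360,440,480,504$: $v-1=167,239,263,311,359,439,479,503$ are primes.
- $v=336$: $335=5\cdot67$. $v=520$: $519=3\cdot173$.
- $120$: $k=16$, $119=7\cdot17$, $17\nmid16\cdot15$.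
- $280$: $k\in\{12,16,24,48\}$, $279=9\cdot31$, $31\nmid k(k-1)$.
- $408$: $k\in\{16,32\}$, $407=11\cdot37$, $37\nmid k(k-1)$.
- $456$: $k\in\{9,12,18,24,36\}$, $455=5\cdot7\cdot13$, $13\nmid k(k-1)$.
- $528$: $k\in\{10,16,20,40\}$, $527=17\cdot31$, $31\nmid k(k-1)$.
- $552$: $k\in\{11,22,44\}$, $551=19\cdot29$, $29\nmid k(k-1)$.
- $560$: $k\in\{12,16,24,32,48\}$, $559=13\cdot43$, $43\nmid k(k-1)$.

Every possibility contradicts (8), and $s\le2$ was excluded after (6). So $D$ always contains a unit, and then $v$ is prime by the one-orbit section. This proves Theorem 1. $\blacksquare$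

## The equality case: $D=uH+x$

We now prove Theorem 2.

**(a) implies (b).** This is immediate, since $|M|=k$ is divisible by $k$.

**(b) implies (c).** We reread the proof of Theorem 1. It used only a subgroup $H\le M$ of order $k$, which exists when $k\mid|M|$. It shows that $v$ is prime and that the $M$-invariant translate of $D$ equals $uH$ for some unit $u$. This is (c).

**(c) implies (a).** We must show that $D=uH+x$ has no multipliers outside $H$. For $h\in H$, $hD=uH+hx=D+(h-1)x$, so $H\le M$. By Lemma 1 some translate $uH+z$ of $D$ is $M$-invariant. It is then $H$-invariant, so $uH+hz=uH+z$ for $h\in H$. Since no nonzero translation fixes a translate of $D$, $(h-1)z=0$ for all $h\in H$. As $|H|=k>1$, some $h\ne1$ lies in $H$, and $h-1$ is a unit because $p$ is prime. So $z=0$, and $uH$ is $M$-invariant. Therefore $Mu\subseteq uH$ and $|M|\le k$. With $H\le M$ this gives $M=H$ and $|M|=k$.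

**The remaining claims.** They follow from Lemma 2. We have $-1\notin M=H$. As $\mathbb Z_p^*$ is cyclic, every subgroup of even order contains $-1$, so $k=|H|$ is odd. Since $p-1$ is even, $e=(p-1)/k$ is even. From $k(k-1)=\lambda(p-1)=\lambda ek$ we get $\lambda=(k-1)/e$. $\blacksquare$

## Twin primes: $|M|$ just below $k$ with $v$ composite

The hypothesis $|M|=k$ cannot be replaced by $|M|\ge k-\sqrt v$. Let $p$ and $q=p+2$ be primes with quadratic characters $\eta_p,\eta_q$ (extended by $\eta(0)=0$), put $v=pq$, and in $\mathbb F_p\times\mathbb F_q\cong\mathbb Z_v$ let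
$$D=\{(x,y):\eta_p(x)\eta_q(y)=1\}\cup\{(x,0):x\in\mathbb F_p\}.$$
Its size is $k=\frac{(p-1)(p+1)}2+p=\frac{p^2+2p-1}2=\frac{v-1}2$.

We check that $D$ is a difference set. By Fourier inversion, it is enough that $|\chi(D)|^2$ is the same for all $\chi\ne1$. Write $\chi(x,y)=\psi_1(x)\psi_2(y)$, and note that on pairs of units the indicator of $D$ is $\frac12(1+\eta_p(x)\eta_q(y))$.

- If $\psi_1,\psi_2\ne1$, the set $\{(x,0)\}$ contributes $0$ and the pairs of units contribute $\frac12(1\pm G_pG_q)$ with the quadratic Gauss sums $G_p,G_q$. Since $G_p^2G_q^2=\eta_p(-1)\eta_q(-1)pq=-pq$ (exactly one of $p,p+2$ is $3$ modulo $4$), $G_pG_q=\pm i\sqrt{pq}$ and $|\chi(D)|^2=\frac{1+pq}4$.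
- If $\psi_1=1\ne\psi_2$, then $\chi(D)=-\frac{p-1}2+p=\frac{p+1}2$.
- If $\psi_1\ne1=\psi_2$, then $\chi(D)=-\frac{q-1}2=-\frac{p+1}2$.

Since $\frac{(p+1)^2}4=\frac{pq+1}4$, all values agree, and $D$ is a nontrivial difference set.

The set $D$ is fixed by the index-$2$ subgroup $\{(a,b):\eta_p(a)\eta_q(b)=1\}$ of $\mathbb Z_v^*$. By Lemma 2, $-1\notin M$, so $M\ne\mathbb Z_v^*$ and $M$ is exactly this subgroup. (The assertion $-1\notin M$ in Lemma 2 does not use $H$.) Hence
$$|M|=\frac{p^2-1}2=k-p>k-\sqrt v,$$
although $v$ is composite. For $p=3$ this is a difference set in $\mathbb Z_{15}$ with $k=7$ and $|M|=4$.
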